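# Local unconditional structure without good finite-dimensional subspaces

## 1. A guess that passes several tests

Throughout, $X$ is a Banach space over $\mathbb R$ or $\mathbb C$, "operator" means bounded linear map, and $\mathcal F_X$ is the collection of finite-dimensional subspaces of $X$.

For a basis $(e_i)$ of a finite-dimensional space $F$, the unconditional basis constant is the smallest $K$ such that $\|\sum_i\varepsilon_ia_ie_i\|\le K\|\sum_ia_ie_i\|$ for all scalars $a_i$ and all signs $\varepsilon_i=\pm1$. Then $ub(F)$ is the infimum of these constants over all bases of $F$. When the field matters I write $ub_{\mathbb R}$ or $ub_{\mathbb C}$. Three elementary facts are used all the time.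

First, if $(e_i)_{i\in J}$ has constant $K$ and $c\in[-1,1]^J$, then
$$\Big\|\sum_i c_ia_ie_i\Big\|\le K\Big\|\sum_i a_ie_i\Big\|,\tag{1.1}$$
because $c$ is a convex combination of sign vectors. Second, if $W:G\to F$ is an isomorphism onto $F$, then moving a basis by $W$ gives
$$ub(F)\le\|W\|\,\|W^{-1}\|\,ub(G).\tag{1.2}$$
Third, $ub(F)\le\dim F$: in an Auerbach basis the coordinates satisfy $|a_i|\le\|x\|$ for $x=\sum a_ie_i$, so $\|\sum\varepsilon_ia_ie_i\|\le\sum|a_i|\le(\dim F)\|x\|$. For example, $ub(\ell_p^d)=1$ for every $p$.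

**Definition (l.u.st., in the sense of Gordon and Lewis).** $X$ has l.u.st. if there is $\lambda<\infty$ such that for every $E\in\mathcal F_X$ there are a finite-dimensional Banach space $U$ and operators $u:E\to U$, $v:U\to X$ such that $vu$ is the inclusion $E\hookrightarrow X$ and $\|u\|\,\|v\|\,ub(U)\le\lambda$.

**Definition (DPR l.u.st., in the sense of E. Dubinsky, A. Pełczyński and H.P. Rosenthal).** $X$ has DPR l.u.st. if there is $\lambda>1$ such that for each $E\in\mathcal F_X$ there is $F\in\mathcal F_X$ with $E\subset F$ and $ub(F)<\lambda$.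

So in the first definition $E$ passes *through* a good space, and in the second it sits *inside* a good subspace of $X$. The second implies the first: take $U=F$ and let $u,v$ be the two inclusions. Both properties are isomorphic invariants, the second by (1.2), the first by composing $u$ and $v$ with the isomorphism and its inverse.

The answer one would first guess is that the two properties are the same. Given a factorization $E\to U\to X$, surely some modification of $v(U)$ is the space $F$ we want. Let us test this.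

**Test 1: finite-dimensional $X$.** Take $F=X$. Both properties hold.

**Test 2: spaces with a $1$-unconditional basis**, such as $\ell_p$ ($1\le p<\infty$) or $c_0$. Here we need a perturbation lemma, which will serve again.

**Lemma 1.** Let $E'\in\mathcal F_X$, $d=\dim E'\ge1$, $\eta=\frac1{2d+2}$, and let $S:E'\to X$ be linear with $\|Sx-x\|\le\eta\|x\|$ on $E'$. Then there is an operator $B$ on $X$ with $BSx=x$ for $x\in E'$ and $\|B-\mathrm{id}\|\le\frac12$. In particular $\|B\|\le\frac32$, and $B$ is invertible with $\|B^{-1}\|\le2$.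

Proof. $\|Sx\|\ge(1-\eta)\|x\|$, so $S$ is injective; let $G:S(E')\to E'$ be its inverse. For $y=Sx$ we have $\|Gy-y\|=\|x-Sx\|\le\eta\|x\|\le\frac{\eta}{1-\eta}\|y\|$. By Auerbach there is a projection $\Pi$ of $X$ onto the $d$-dimensional space $S(E')$ with $\|\Pi\|\le d$. Put $B=\mathrm{id}+(G-\mathrm{id})\Pi$. Then $B=G$ on $S(E')$, and $\|B-\mathrm{id}\|\le\frac{d\eta}{1-\eta}=\frac d{2d+1}<\frac12$. $\square$

Now let $V$ have a $1$-unconditional basis, let $\pi_m$ be the projection onto the span $V_m$ of the first $m$ basis vectors, and let $E'\in\mathcal F_V$. Since $\pi_mx\to x$ uniformly on the unit ball of $E'$, we may apply Lemma 1 to $S=\pi_m|_{E'}$ for $m$ large. Then $F=B(V_m)$ contains $BS(E')=E'$, and $ub(F)\le\frac32\cdot2=3$. So $V$ has DPR l.u.st.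

**Test 3: complemented subspaces of such spaces.** L.u.st. is still easy.

**Proposition 2.** Let $V$ have a $1$-unconditional basis and let $\mathbf P$ be a bounded projection on $V$ with range $X$. Then $X$ has l.u.st. with constant $2\|\mathbf P\|$.

Proof. Let $E'\in\mathcal F_X$, $\dim E'\ge1$. With $\pi_m,V_m$ as above, $\mathbf P\pi_mx\to\mathbf Px=x$ uniformly on the unit ball of $E'$. For $m$ large apply Lemma 1 in $X$ to $S=\mathbf P\pi_m|_{E'}$. Put $u=\pi_m|_{E'}:E'\to V_m$ and $v=B\mathbf P|_{V_m}:V_m\to X$. Then $vu=BS=\mathrm{id}_{E'}$, and $\|u\|\|v\|\,ub(V_m)\le2\|\mathbf P\|$. $\square$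

For DPR l.u.st. the obvious candidate is $F=v(V_m)=B\mathbf P(V_m)$. It contains $E'$ and lies in $X$, but nothing is known about its bases: $\mathbf P$ collapses $\ker\mathbf P$, and the images of the basis vectors are in general linearly dependent (project $\ell_1^3$ onto the plane $\{a_1+a_2+a_3=0\}$: three vectors in a plane). This is where the straightforward argument stops. We would like to undo the collapse by adding to $v$ a second component that remembers $\ker v$.

**Test 4: when there is room for a second component.** Let $Z$ have l.u.st. with constant $\lambda$, let $X=Z\oplus_\infty c_0$, and let $0\ne E\in\mathcal F_Z$, viewed as $E\oplus0\subset X$. Factor $E\hookrightarrow Z$ as $vu$ through $U$, normalized so that $\|u\|\le1$, $\|v\|\le\lambda$, $ub(U)\le\lambda$ (possible because $\|u\|\|v\|\ge1$ and $ub(U)\ge1$). Choose $\iota:U\to\ell_\infty^M\subset c_0$ with $\frac12\|y\|\le\|\iota y\|\le\|y\|$, using finitely many functionals that norm $U$ up to a factor $2$. By Hahn–Banach in each coordinate,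 $\iota u:E\to\ell_\infty^M$ extends to $w:Z\to\ell_\infty^M$ with $\|w\|\le1$. Put
$$Wy=(vy,\ \iota y-wvy),\qquad y\in U.$$
If $y=ux$, then $Wy=(x,\iota ux-wx)=(x,0)$, so $W(U)\supset E\oplus0$. Also $\|W\|\le1+\lambda$, and $\frac12\|y\|\le\|\iota y-wvy\|+\|w\|\|vy\|\le2\|Wy\|$. Hence $ub(W(U))\le4(1+\lambda)\lambda$ by (1.2).

So the guess survives if $X$ has room for copies of $\ell_\infty^M$. A result of T. Figiel, W.B. Johnson and L. Tzafriri, which we shall quote, says: *l.u.st. and DPR l.u.st. are equivalent when $X$ fails to have finite cotype.* Recall that $X$ has type $p$ (respectively cotype $q$) if, for some $C$ and all finite families, $(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}\le C(\sum\|x_i\|^p)^{1/p}$ (respectively $(\sum\|x_i\|^q)^{1/q}\le C(\mathbb E\|\sum\varepsilon_ix_i\|^2)^{1/2}$), where the $\varepsilon_i$ are independent uniform signs. For instance $c_0$ has no finite cotype, since $\|\sum_{i\le k}\varepsilon_ie_i\|=1$.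

A counterexample must therefore have finite cotype, and it must do more than contain bad complemented subspaces. If $E=PU$ with $P$ a bounded projection, then $y\mapsto(Py,y-Py)$ is an isomorphism of $U$ onto $E\oplus_2\ker P$, so $E\oplus_2\ker P$ is good even when $ub(E)$ is huge. Enlarging a bad space can cure it. The space below contains bad spaces $E_j$ that nothing in $X$ can cure.

**Theorem A.** There are a complex reflexive Banach space $V=(\bigoplus_{j\ge1}U_j)_2$ with a $1$-unconditional basis ($\dim U_j<\infty$), a bounded projection $\mathbf P=\bigoplus_j\tilde P_j$ on $V$ with range $X=(\bigoplus_jE_j)_2$, $E_j=\tilde P_jU_j$, integers $n_j\to\infty$ and $c>0$ such that every finite-dimensional *real* subspace $F\subset X$ containing $E_j$ satisfies $ub_{\mathbb R}(F)\ge c\,n_j^{1/16}$. Consequently $X$ has l.u.st. and fails DPR l.u.st., both as a complex and as a real space. So l.u.st. and DPR l.u.st. are not equivalent.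

*The consequences.* The norm of $V$ will depend only on the moduli of the coordinates. So the unit vectors $(e_z)$ over $\mathbb C$, respectively $(e_z,ie_z)$ over $\mathbb R$, form a $1$-unconditional basis, and Proposition 2 gives l.u.st. over either field. Over $\mathbb R$ the failure of DPR l.u.st. is immediate. Over $\mathbb C$ it follows from
$$ub_{\mathbb R}(F)\le2\,ub_{\mathbb C}(F)\qquad\text{for complex }F.\tag{1.3}$$
To see (1.3), let $(f_r)$ be a complex basis with constant $K$, $z_r=a_r+ib_r$, and let $\varepsilon_r,\varepsilon_r'$ be signs. Then $\varepsilon_ra_r+i\varepsilon_r'b_r=\zeta_rz_r$ for some $\zeta_r$ with $|\zeta_r|=1$. The multipliers $(\mathrm{Re}\,\zeta_r)$ and $(\mathrm{Im}\,\zeta_r)$ have norm at most $K$ by (1.1), so $(\zeta_r)$ has norm at most $2K$. Thus $(f_r,if_r)$ is a real basis with constant at most $2K$.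

## 2. Commuting multipliers against a trace that does not vanish

How can one show that $E$ has *no* good basis? Suppose first that $F=E$, with a basis $(f_r)_{r\in J}$ of constant $K$. For $\delta\in\{\pm1\}^J$ let $M_\delta f_r=\delta_rf_r$, so $\|M_\delta\|\le K$. For any operator $T$ on $E$, the average $\hat T=\mathbb E_\delta M_\delta TM_\delta$ is the diagonal part of $T$ in the basis. Two facts stand out: diagonal parts commute with each other, and, as $M_\delta^2=1$,
$$T-\hat T=\mathbb E_\delta[T,M_\delta]M_\delta .$$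
So if $T_0,T_1,T_2$ almost commute with *every* operator of norm at most $K$, then they are almost equal to commuting operators, and $\mathrm{Tr}(T_0[T_1,T_2])$ should be almost $0$. We want to contradict this: operators $T_i$ that almost commute with all bounded operators, but with a trace $\mathrm{Tr}(T_0[T_1,T_2])$ that is not small.

Taken literally the first demand is absurd, but only traces matter. Let $E$ live over a finite metric space $T$ of diameter of order $n$, and let $T_a$ be the compression to $E$ of multiplication by a function $a$ on $T$ with Lipschitz constant of order $1/n$. A commutator with multiplication by $a$ has blocks $(a(x)-a(y))1_xZ1_y$. These are small for $x$ near $y$. If the norm of $E$ makes operators between distant points invisible to the trace, we are in business. For a two-dimensional torus with $2n^2$ points, a trace containing three commutators should be of size $n^2\cdot n^{-3}=1/n$ per unit of multiplicity, while Section 3 finds operators with trace of order $1$.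

*How can a norm make operators invisible to the trace?* Here is the mechanism in its smallest form. Let $R:\ell_1^N\to\ell_2^N$ and $S:\ell_2^N\to\ell_1^N$ (real scalars). Then
$$\mathrm{Tr}(SR)=\sum_i\langle SRe_i,e_i\rangle=\mathbb E\Big\langle S\sum_i\varepsilon_iRe_i,\sum_i\varepsilon_ie_i\Big\rangle\le\|S\|\,\mathbb E\Big\|\sum_i\varepsilon_iRe_i\Big\|_2\Big\|\sum_i\varepsilon_ie_i\Big\|_\infty\le\sqrt N\,\|S\|\|R\|,$$
although the trace of the identity is $N$. Random sums are cheap in $\ell_2^N$ and expensive in $\ell_1^N$, and the trace sees the quotient. We shall attach to each $x\in T$ a norm on $\mathbb C^N$ so that for *each* ordered pair $(x,y)$ of distant points there is a number $b$ of vectors for which random sums are much cheaper at $y$ than at $x$. That sounds contradictory for the pairs $(x,y)$ and $(y,x)$, but different pairs may use different $b$: every point $y$ gets its own private scale $b$.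

*What about $F\supsetneq E$?* Compressing the multipliers of $F$ to $E$ destroys $M_\delta^2=1$ and commutativity, but only up to operators that factor through $F\cap Y$, where $Y$ is the sum of the other blocks of $X$. The blocks will be arranged so that $Y$ looks like a type $2$ space for the relevant number of vectors while $E$ is far from it. By the same mechanism, operators on $E$ that factor through $Y$ are also invisible to the trace.

*Where the three-operator version stops.* Our $F$ is only a real subspace, so its multipliers are real-linear and we need the trace over $\mathbb R$, which for complex-linear $Z$ is $2\,\mathrm{Re}\,\mathrm{Tr}_{\mathbb C}Z$. Compressions of real functions will be self-adjoint, and then $\mathrm{Tr}_{\mathbb C}(T_0[T_1,T_2])$ is purely imaginary, so its real trace is $0$ and nothing is contradicted. We therefore take a product of two tori, five functions, and a trace proportional to the square of the imaginary number, which is real and negative. The count becomes $n^4\cdot n^{-5}=1/n$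 again.

**Conventions.** $\varepsilon_i,\delta_r$ are independent uniform signs and $\mathbb E$ is expectation. $\mathrm{Tr}$ is the trace of real-linear operators on the underlying real space and $\mathrm{Tr}_{\mathbb C}$ the complex trace; $\mathrm{Tr}\,Z=2\,\mathrm{Re}\,\mathrm{Tr}_{\mathbb C}Z$ for complex-linear $Z$. *Unless said otherwise, operators are real-linear.* Put $\beta=200$. Let $\kappa$ be the absolute constant in Kahane's inequality $(\mathbb E\|\sum\varepsilon_iv_i\|^2)^{1/2}\le\kappa\,\mathbb E\|\sum\varepsilon_iv_i\|$. Letters $C,C',\dots$ are absolute constants; they may depend on $\beta$ and on the function $h$ fixed in Section 3.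

## 3. A localized projection on a discrete phase space

Let $n\ge4$ be even, $T_1=\mathbb Z/n\times\mathbb Z/2n$ and $T=T_1\times T_1$. In $\mathbb Z/M$ let $|r|$ be the distance from $r$ to $0$; on $T_1$ and $T$ let $|v|$ be the maximum of the coordinate absolute values, and $\rho(x,y)=|x-y|$. Then
$$\rho\le n,\qquad|T|=4n^4,\qquad\#\{v\in T:|v|\le r\}\le(2r+1)^4.$$

We need a projection on $\mathbb C^{T_1}$ whose kernel decays fast and whose range carries operators with a nonvanishing trace. We take a redundant system of wave packets indexed by position $p$ and frequency $q$.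

Fix a smooth $h:\mathbb R\to[0,1]$ supported in $[-\frac34,\frac34]$ with $\sum_{p\in\mathbb Z}h(t-p)^2=1$ (take a smooth bump $g$ that is positive exactly on $(-\frac34,\frac34)$ and divide it by $(\sum_pg(\cdot-p)^2)^{1/2}$). For $p\in\mathbb Z/n$, $k\in\mathbb Z/n^2$ put $h_p(k)=\sum_{s\in\mathbb Z}h(k/n-p-sn)$. At most one term is nonzero since $n\ge4>\frac32$; so $\sum_ph_p(k)^2=1$. The support of $h_p$ lies in an arc of at most $\frac32n+1\le2n-1$ consecutive points. Define
$$\psi_{p,q}(k)=(2n)^{-1/2}h_p(k)\,e^{2\pi ikq/2n}\in\mathbb C^{\mathbb Z/n^2},\qquad(p,q)\in T_1,$$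
which is well defined because $2n\mid n^2$. The points of an arc of at most $2n-1$ points are distinct mod $2n$, so Parseval on $\mathbb Z/2n$ gives $\sum_q|\langle f,\psi_{p,q}\rangle|^2=\sum_k|f(k)h_p(k)|^2$, and summing over $p$, $\sum_{x\in T_1}|\langle f,\psi_x\rangle|^2=\|f\|_2^2$. Hence $\mathcal Jf=(\langle f,\psi_x\rangle)_{x\in T_1}$ is an isometry of $\ell_2(\mathbb Z/n^2)$ into $\ell_2(T_1)$. Therefore $P_1=\mathcal J\mathcal J^*$ is an orthogonal projection, of rank $n^2$ in a space of dimension $2n^2$, with kernel $P_1(x,x')=\langle\psi_{x'},\psi_x\rangle$. Let $P=P_1\otimes P_1$ on $\mathbb C^T$.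

**Lemma 3.** For every $\gamma$ there is $C_\gamma$, independent of $n$, with $|P(x,y)|\le C_\gamma(1+\rho(x,y))^{-\gamma}$.

Proof. Since $P$ is a product and $1+\rho$ is governed by the larger of two distances, it suffices to treat $P_1$, and $\gamma\ge2$. We have
$$P_1((p,q),(p',q'))=\frac1{2n}\sum_kh_p(k)h_{p'}(k)e^{2\pi ikr/2n},\qquad r=q'-q,\ |r|\le n.$$
This vanishes if $|p-p'|\ge2$, as the supports are then disjoint. Otherwise choose integer lifts with $|p-p'|\le1$. Other pairs of lifts are at distance at least $n-1\ge3$ and do not contribute, so the sum over $\mathbb Z/n^2$ unfolds to $\sum_{k\in\mathbb Z}\mathcal G(k/n)e^{2\pi ikr/2n}$, where $\mathcal G(t)=h(t-p)h(t-p')$ is a translate of $h^2$ or of $h\cdot h(\cdot\pm1)$. The Fourier transform of $t\mapsto\mathcal G(t/n)e^{2\pi itr/2n}$ at the integer $s$ is $n\hat{\mathcal G}(sn-r/2)$, so by Poisson summation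
$$P_1((p,q),(p',q'))=\tfrac12\sum_{s\in\mathbb Z}\hat{\mathcal G}(sn-r/2),\qquad|\hat{\mathcal G}(\xi)|\le C_\gamma(1+|\xi|)^{-\gamma}.$$
For $s\ne0$, $|sn-r/2|\ge|s|n-n/2\ge|s|n/2$, so these terms add up to at most $C'_\gamma n^{-\gamma}\le C''_\gamma(1+|r|)^{-\gamma}$, because $1+|r|\le2n$. The term $s=0$ obeys the same bound. As $|p-p'|\le1$, the distance of the two points is at most $\max(1,|r|)$, and the claim follows. $\square$

For $a:T_1\to\mathbb C$ let $M_a$ be multiplication by $a$, $T_a=P_1M_a|_{P_1\mathbb C^{T_1}}$, and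
$$\tau(c,a,b)=\mathrm{Tr}_{\mathbb C}(T_c[T_a,T_b]).$$

**Lemma 4.** There is $n_0$ such that for every even $n\ge n_0$ there are real functions $a,b,c$ on $T_1$, bounded by $1$ and $(3\pi/n)$-Lipschitz for $\rho$, with $|\tau(c,a,b)|\ge1$. Moreover $\tau(c,a,b)\in i\mathbb R$.

Proof. **Step 1: concrete matrices.** This step turns the trace into an explicit sum. Via $\mathcal J$, $T_a$ is unitarily equivalent to $\mathcal J^*M_a\mathcal J=\sum_xa(x)\psi_x\psi_x^*=:\tau_a$, a matrix indexed by $k,k'\in\mathbb Z/n^2$. Take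
$$a(p,q)=\cos\tfrac{2\pi p}n,\qquad e(p,q)=e^{2\pi iq/2n},\qquad\tilde c(p,q)=\sin\tfrac{2\pi p}n\;\overline{e(p,q)} .$$
The entry $(k,k')$ involves $\frac1{2n}\sum_qe^{2\pi i(k-k'+\sigma)q/2n}$ with $\sigma=0,1,-1$ for $a,e,\tilde c$. It is nonzero only if $k'\equiv k+\sigma$ mod $2n$, and $k,k'$ must lie in the support arc of one $h_p$, where $|k'-k|\le2n-2$. For $\sigma=0$ this forces $k'=k$. For $\sigma=1$, $k'-k\in\{1,1-2n\}$ forces $k'=k+1$; similarly $k'=k-1$ for $\sigma=-1$. So, with
$$u_k=\sum_p\cos\tfrac{2\pi p}nh_p(k)^2,\qquad w_k=\sum_ph_p(k)h_p(k+1),\qquad z_k=\sum_p\sin\tfrac{2\pi p}n\,h_p(k)h_p(k+1),$$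
$\tau_a$ is diagonal with entries $u_k$, and the only nonzero entries of $\tau_e$ and $\tau_{\tilde c}$ are $\tau_e(k,k+1)=w_k$ and $\tau_{\tilde c}(k+1,k)=z_k$. Hence
$$\tau(\tilde c,a,e)=\sum_{k\in\mathbb Z/n^2}z_kw_k(u_k-u_{k+1}).\tag{3.1}$$

**Step 2: the limit of (3.1).** This step shows that the sum is $\pi+O(1/n)$. Put $\vartheta_k=2\pi k/n^2$. Each $h_p$ changes by $O(1/n)$ from $k$ to $k+1$, and only boundedly many $p$ matter for given $k$. If $h_p(k)\ne0$ or $h_p(k+1)\ne0$, then a suitable lift of $p$ is within $\frac34+\frac1n\le1$ of $k/n$, so $2\pi p/n$ differs from $\vartheta_k$ by $O(1/n)$. Therefore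
$$w_k=1-\tfrac12\sum_p(h_p(k)-h_p(k+1))^2=1+O(n^{-2}),\quad z_k=\sin\vartheta_k+O(\tfrac1n),\quad u_k=\cos\vartheta_k+O(\tfrac1n).$$
Since $\sum_p(h_p(k)^2-h_p(k+1)^2)=0$, we may subtract a constant:
$$u_k-u_{k+1}=\sum_p\big(\cos\tfrac{2\pi p}n-\cos\vartheta_k\big)\big(h_p(k)^2-h_p(k+1)^2\big)=O(n^{-2}),$$
a sum of boundedly many products $O(\frac1n)\cdot O(\frac1n)$. So replacing $z_kw_k$ by $\sin\vartheta_k$ in (3.1) costs $n^2\cdot O(\frac1n)\cdot O(n^{-2})=O(\frac1n)$. Summation by parts and $\sin\vartheta_k-\sin\vartheta_{k-1}=\frac{2\pi}{n^2}\cos\vartheta_k+O(n^{-4})$ give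
$$\tau(\tilde c,a,e)=\sum_ku_k(\sin\vartheta_k-\sin\vartheta_{k-1})+O(\tfrac1n)=\frac{2\pi}{n^2}\sum_k\cos^2\vartheta_k+O(\tfrac1n)=\pi+O(\tfrac1n).$$

**Step 3: real functions.** This step extracts real $b,c$. Write $e=\mathsf C+i\mathsf S$ with $\mathsf C=\cos(\pi q/n)$, $\mathsf S=\sin(\pi q/n)$, and $c_1=\sin(2\pi p/n)$. By multilinearity
$$\tau(\tilde c,a,e)=\tau(c_1\mathsf C,a,\mathsf C)+\tau(c_1\mathsf S,a,\mathsf S)+i\big[\tau(c_1\mathsf C,a,\mathsf S)-\tau(c_1\mathsf S,a,\mathsf C)\big].$$
For real functions the operators $T_a,T_b,T_c$ are self-adjoint, so $\overline{\tau(c,a,b)}=\mathrm{Tr}_{\mathbb C}([T_b,T_a]T_c)=-\tau(c,a,b)$, that is, $\tau\in i\mathbb R$. Taking real parts, only the bracket contributes, so one of $|\tau(c_1\mathsf C,a,\mathsf S)|$, $|\tau(c_1\mathsf S,a,\mathsf C)|$ is at least $\frac12(\pi-O(\frac1n))\ge1$ for large $n$. The functions $c_1\mathsf C$, $c_1\mathsf S$ are $(\frac{2\pi}n+\frac\pi n)$-Lipschitz; $a,\mathsf C,\mathsf S$ are better. $\square$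

## 4. Norms with a private scale for every point

For a convex, strictly increasing $\varphi$ with $\varphi(0)=0$, the Luxemburg norm on $\mathbb C^N$ is $\|a\|=\inf\{s>0:\sum_i\varphi(|a_i|/s)\le1\}$; with $\Phi(a)=\sum_i\varphi(|a_i|)$, $\|a\|\le1$ if and only if $\Phi(a)\le1$, and convexity gives $\|a\|\le\max(1,\Phi(a))$. For $\varphi(t)=t^2$ this is $\ell_2^N$.

Here is the building block. Let $t_1>0$ be tiny, let $H(t)=t^2$ for $t\le t_1$ and let $H$ grow like $t_1^\varepsilon t^{2-\varepsilon}$ above $t_1$, and let $\varphi=t^2+AH$ with $t^2\le\varphi\le(1+A)t^2$. Then $\|a\|$ lies between $\|a\|_2$ and $\sqrt{1+A}\,\|a\|_2$. If all coordinates of $a$ are at most $t_1\sqrt{1+A}\|a\|_2$, then $\|a\|=\sqrt{1+A}\,\|a\|_2$ exactly. If $A\,t_1^\varepsilon$ is tiny, then a unit vector $e_i$ still has norm close to $1$. So this norm charges a factor $\sqrt{1+A}$ for being spread out over more than about $t_1^{-2}$ coordinates. We superpose $m=|T|$ such charges at widely separated scales $t_1\gg t_2\gg\dots$; at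 the $k$-th scale the total charge is smallest at the point $x_k$ among all $x\in T$.

**Parameters.** Let $D=(1+n)^\beta$, $m=|T|$, $T=\{x_1,\dots,x_m\}$, $\varepsilon\in(0,\frac12]$, $\Gamma\ge D^2$. Put $S_0(x)=1$ and
$$S_k(x)=\Gamma D^k(1+\rho(x,x_k))^\beta\quad(1\le k\le m),\qquad S_{\max}=\Gamma D^{m+1}.$$
Since $1\le(1+\rho)^\beta\le D$: $S_k$ is nondecreasing in $k$; $S_{k+1}/S_k\le D^2\le\Gamma$ for $k\ge1$; $\Gamma\le S_k\le S_{\max}$ for $k\ge1$; and $S_k(x+v)\le(1+|v|)^\beta S_k(x)$, because $1+\rho(x+v,x_k)\le(1+|v|)(1+\rho(x,x_k))$. Choose integers $b_1<\dots<b_m=:N$, as large as we like, such that $t_k:=b_k^{-1/2}$ satisfy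
$$t_1\le(2S_{\max})^{-1/\varepsilon},\qquad t_{k+1}\le(2S_{\max})^{-1/\varepsilon}S_{\max}^{-1/2}t_k^2;\qquad t_{m+1}:=0.\tag{4.1}$$
Let $H_0(t)=t^2$ and, for $k\ge1$, $H_k(0)=0$, $H_k'(t)=\min(2t,2t_k^\varepsilon t^{1-\varepsilon})$. Put $A_0=1$, $A_k=S_k-S_{k-1}\ge0$,
$$\varphi_x=\sum_{k=0}^mA_k(x)H_k,\qquad\omega_x(t)=\varphi_x(t)/t^2,\qquad\Phi_x(a)=\sum_i\varphi_x(|a_i|).$$
Let $U_x$ be $\mathbb C^N$ with the Luxemburg norm of $\varphi_x$, and let $\Lambda_x(b)$ be the norm in $U_x$ of the sum of $b$ distinct unit vectors.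

**Lemma 5.** (i) $\varphi_x$ is convex and strictly increasing, $u\mapsto\varphi_x(\sqrt u)$ is concave, and $1\le\varphi_x(1)\le2$.
(ii) $\varphi_{x+v}\le(1+|v|)^\beta\varphi_x$.
(iii) $\varphi_x(st)\le s^{2-\varepsilon}\varphi_x(t)$ for $0\le s\le1$.
(iv) $\Lambda_x(b_l)\ge\sqrt{b_lS_l(x)}$ for $1\le l\le m$.
(v) If $\lambda=(b_lS_l(y))^{-1/2}$, $1\le l\le m$, then $\varphi_y(\lambda t)\le\frac2{b_l}\varphi_y(t)$ for $0<t\le1$.

Here (iv) says that spread vectors are expensive, and (v) will say that random sums of $b_l$ vectors are not more expensive than that. Both costs are governed by $S_l$.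

Proof. **Step 1: properties of one $H_k$.** This gives (i)–(iii). $H_k'$ is increasing, so $H_k$ is convex. With $t=\sqrt u$, $\frac d{du}H_k(\sqrt u)=H_k'(t)/2t=\min(1,(t_k/t)^\varepsilon)$ is nonincreasing, so $u\mapsto H_k(\sqrt u)$ is concave; as it vanishes at $0$, $H_k(t)/t^2$ is nonincreasing, hence so is $\omega_x$. Also $H_k(t)=t^2$ for $t\le t_k$; and $t^2\ge H_k\ge H_{k+1}$, because $t_k\ge t_{k+1}$. Integrating,
$$H_k(t)\le\tfrac2{2-\varepsilon}t_k^\varepsilon t^{2-\varepsilon}\le2(t_k/t)^\varepsilon t^2\qquad(k\ge1).\tag{4.2}$$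
By (4.2) and (4.1), $1\le\varphi_x(1)\le1+2t_1^\varepsilon S_{\max}\le2$, which proves (i). For (ii), Abel summation with $H_{m+1}=0$ gives $\varphi_x=\sum_{k=0}^mS_k(x)(H_k-H_{k+1})$, with nonnegative differences, and $S_k(x+v)\le(1+|v|)^\beta S_k(x)$. For (iii), $H_k'(sr)\le s^{1-\varepsilon}H_k'(r)$, so $H_k(st)=\int_0^tsH_k'(sr)\,dr\le s^{2-\varepsilon}H_k(t)$; and $H_0(st)=s^2t^2\le s^{2-\varepsilon}H_0(t)$.

**Step 2: the size of $\omega_x$.** This step locates $\omega_x$ between consecutive scales:
$$\begin{aligned}&\omega_x(t)\ge S_k(x)\ \text{ if }t\le t_k;\qquad\omega_x\le S_m(x);\\&\omega_x(t)\le2S_k(x)\ \text{ if }t\ge(2S_{\max})^{1/\varepsilon}t_{k+1},\ 1\le k<m.\end{aligned}\tag{4.3}$$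
The first holds since $H_j(t)=t^2$ for $j\le k$ and $\sum_{j\le k}A_j=S_k$; the second since $H_j\le t^2$. For the third, (4.2) gives $\omega_x(t)\le S_k+\sum_{j>k}2A_j(t_j/t)^\varepsilon\le S_k+2S_{\max}(t_{k+1}/t)^\varepsilon\le S_k+1\le2S_k$.

**Step 3: (iv).** Let $t=(b_lS_l(x))^{-1/2}\le t_l$. Then $b_l\varphi_x(t)\ge b_lS_l(x)t^2=1$. Since $s=1/\Lambda_x(b_l)$ solves $b_l\varphi_x(s)=1$, we get $1/\Lambda_x(b_l)\le t$.

**Step 4: (v).** As $\lambda^2=1/(b_lS_l(y))$, we must show $\omega_y(\lambda t)\le2S_l(y)\,\omega_y(t)$. Note $\lambda=t_lS_l(y)^{-1/2}\ge t_lS_{\max}^{-1/2}$.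

If $t_l<t\le1$: for $l<m$, $\lambda t\ge t_l^2S_{\max}^{-1/2}\ge(2S_{\max})^{1/\varepsilon}t_{l+1}$ by (4.1), so $\omega_y(\lambda t)\le2S_l(y)$ by (4.3); for $l=m$ this bound is trivial. Also $\omega_y(t)\ge1$, from $H_0$.

If $t_{j+1}<t\le t_j$ with $l\le j\le m$: then $\omega_y(t)\ge S_j(y)$. When $j+1\le m-1$, $\lambda t\ge S_{\max}^{-1/2}t_lt_{j+1}\ge S_{\max}^{-1/2}t_{j+1}^2\ge(2S_{\max})^{1/\varepsilon}t_{j+2}$, so $\omega_y(\lambda t)\le2S_{j+1}(y)\le2D^2S_j(y)$. When $j+1\ge m$, $\omega_y(\lambda t)\le S_m(y)\le D^2S_j(y)$. In all cases $\omega_y(\lambda t)/\omega_y(t)\le2D^2\le2\Gamma\le2S_l(y)$. $\square$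

For $v_1,\dots,v_b\in U_y$, Jensen's inequality for the concave function $\varphi_y(\sqrt\cdot)$ and its subadditivity give
$$\mathbb E\,\Phi_y\Big(\sum_i\varepsilon_iv_i\Big)\le\sum_z\varphi_y\Big(\Big(\sum_i|v_i(z)|^2\Big)^{1/2}\Big)\le\sum_i\Phi_y(v_i).\tag{4.4}$$

**Lemma 6.** (a) If $v_1,\dots,v_{b_l}\in U_y$, then $\mathbb E\|\sum\varepsilon_iv_i\|\le3\sqrt{b_lS_l(y)}\,\max\|v_i\|$.
(b) If $M^{\varepsilon/2}\le2$, then $(\mathbb E\|\sum_{i\le M}\varepsilon_iv_i\|^2)^{1/2}\le3\kappa(\sum\|v_i\|^2)^{1/2}$ for $v_1,\dots,v_M\in U_y$.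

Proof. (a) Let $\max\|v_i\|\le1$. Then $\Phi_y(v_i)\le1$, and $|v_i(z)|\le1$ since $\varphi_y(1)\ge1$. With $\lambda=(b_lS_l(y))^{-1/2}$, (4.4) and Lemma 5(v) give $\mathbb E\Phi_y(\lambda\sum\varepsilon_iv_i)\le b_l\cdot\frac2{b_l}=2$. As $\|w\|\le1+\Phi_y(w)$, $\mathbb E\|\lambda\sum\varepsilon_iv_i\|\le3$.

(b) By homogeneity write $v_i=a_iu_i$ with $a_i\ge0$, $\|u_i\|\le1$, $\sum a_i^2=1$, $a_i=\|v_i\|$. By (4.4), Lemma 5(iii) and Hölder, $\mathbb E\Phi_y(\sum\varepsilon_iv_i)\le\sum_{i\le M}a_i^{2-\varepsilon}\le M^{\varepsilon/2}\le2$, so $\mathbb E\|\sum\varepsilon_iv_i\|\le3$. Apply Kahane's inequality. $\square$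

**The block.** Let $U=(\bigoplus_{x\in T}U_x)_2$, that is, functions $a(x,i)$ on $T\times[N]$, with unit vectors $e_{x,i}$. We have $\|e_{x,i}\|\le2$, since $\varphi_x(\frac12)\le\frac12\varphi_x(1)\le1$. Let $1_x$ be the contractive projection onto $U_x$, and put $\tilde P=P\otimes I_N$, $E=\tilde PU$.

**Lemma 7.** $\|\tilde P\|\le\lambda_0$ with an absolute constant $\lambda_0\ge1$.

Proof. Write $\tilde P=\sum_{v\in T}M_{p_v}\sigma_v$ with $(\sigma_va)(x)=a(x-v)$ and $p_v(x)=P(x,x-v)$. By Lemma 5(ii), $\varphi_x\le(1+|v|)^\beta\varphi_{x-v}$, and convexity ($\varphi_x(t/s)\le\varphi_x(t)/s$ for $s\ge1$) then shows that the identity $U_{x-v}\to U_x$ has norm at most $(1+|v|)^\beta$; so $\|\sigma_v\|\le(1+|v|)^\beta$. By Lemma 3 with $\gamma=\beta+6$, $\|\tilde P\|\le\sum_vC_\gamma(1+|v|)^{-6}$, which is bounded because $\#\{|v|\le r\}\le(2r+1)^4$. $\square$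

This is why the charges grow only polynomially with the distance.

## 5. Operators that the trace does not see

For $I\subset[N]$ with $|I|=b$ and $a\in U_x$,
$$\sum_{i\in I}|a_i|\le\frac b{\Lambda_x(b)}\,\|a\|_{U_x}.\tag{5.1}$$
Indeed, averaging $(|a_i|)_{i\in I}$ over all permutations of $I$ does not increase the norm and gives $\frac1b\sum_{i\in I}|a_i|$ times a sum of $b$ unit vectors.

**Lemma 8.** For real-linear $Z,Z'$ on $U$ and $x,y\in T$,
$$|\mathrm{Tr}(1_xZ1_yZ')|\le12\,N\,\|Z\|\|Z'\|\,(1+\rho(x,y))^{-\beta/2}.$$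

Proof. Let $y=x_l$ and use the private scale of $y$: $b=b_l$. Then $S_l(y)/S_l(x)=(1+\rho(x,y))^{-\beta}$. Over $\mathbb R$ the vectors $\eta e_{x,i}$, $\eta\in\{1,\sqrt{-1}\}$, form a basis of $U_x$, so the trace is $\sum_\eta\sum_{i\le N}\mathrm{Re}\,\bar\eta\,(Z1_yZ'\eta e_{x,i})(x,i)$. Fix $\eta$ and $I\subset[N]$ with $|I|=b$, and put $v_i=1_yZ'\eta e_{x,i}$, so $\|v_i\|\le2\|Z'\|$. By independence of signs and real-linearity, then by (5.1),
$$\sum_{i\in I}\mathrm{Re}\,\bar\eta(Zv_i)(x,i)=\mathbb E\,\mathrm{Re}\Big\langle1_xZ\sum_{i\in I}\varepsilon_iv_i,\ \eta\sum_{i\in I}\varepsilon_ie_{x,i}\Big\rangle\le\|Z\|\,\mathbb E\Big\|\sum_{i\in I}\varepsilon_iv_i\Big\|_{U_y}\frac b{\Lambda_x(b)} .$$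
By Lemma 6(a) and Lemma 5(iv) this is at most
$$\|Z\|\cdot6\|Z'\|\sqrt{bS_l(y)}\cdot\frac b{\sqrt{bS_l(x)}}=6b\,\|Z\|\|Z'\|(1+\rho(x,y))^{-\beta/2}.$$
Averaging over all $I$ multiplies the full sum over $[N]$ by $b/N$; so the sum over $i\le N$ is at most $6N\|Z\|\|Z'\|(1+\rho)^{-\beta/2}$. Sum over the two values of $\eta$, and apply the same to $-Z$. $\square$

**Definition (the classes $\mathcal N(s)$).** Let $Y$ be a Banach space with $(\mathbb E\|\sum_{i\le M}\varepsilon_iy_i\|^2)^{1/2}\le C_Y(\sum\|y_i\|^2)^{1/2}$ for all $M\le N$, and let $L\subset Y$ be a subspace. $\mathcal N(s)$ is the set of operators $Z=\sum_r\beta_r\alpha_r$ on $E$ (finite sums) with $\alpha_r:E\to L$, $\beta_r:L\to E$, $\sum_r\|\alpha_r\|\|\beta_r\|\le s$.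

For example, if $L\ne0$, a rank one operator $x\mapsto x^*(x)x_0$ is in $\mathcal N(\|x^*\|\|x_0\|)$: pass through a unit vector of $L$. Clearly $\|Z\|\le s$ for $Z\in\mathcal N(s)$; $Z_1\mathcal N(s)Z_2\subset\mathcal N(s\|Z_1\|\|Z_2\|)$; $\mathcal N(s)+\mathcal N(s')\subset\mathcal N(s+s')$; and $\mathcal N(s)$ is closed under convex combinations.

**Lemma 9.** If $Z\in\mathcal N(s)$, then $|\mathrm{Tr}\,Z|\le4\lambda_0C_Y\,s\,N|T|\,\Gamma^{-1/2}$.

Proof. We may take $Z=\beta\alpha$ with $\|\alpha\|\|\beta\|\le s$. Since $\tilde P$ is a projection onto $E$, $\mathrm{Tr}_EZ=\mathrm{Tr}_U(Z\tilde P)$. Use the last scale, $b=b_m=N$, $I=[N]$. As in the previous proof, for fixed $x,\eta$,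
$$\sum_{i\le N}\mathrm{Re}\,\bar\eta(Z\tilde P\eta e_{x,i})(x,i)\le\|\beta\|\,\mathbb E\Big\|\sum_{i\le N}\varepsilon_i\,\alpha\tilde P\eta e_{x,i}\Big\|_Y\frac N{\Lambda_x(N)}\le\|\beta\|\,C_Y\sqrt N\,2\|\alpha\|\lambda_0\,\frac N{\sqrt{N\Gamma}},$$
by Lemma 5(iv) and $S_m(x)\ge\Gamma$. Sum over the two $\eta$ and the $|T|$ points $x$, and apply the same to $-Z$. $\square$

As a check on what this says: $\dim_{\mathbb C}E=n^4N$, so $\mathrm{Tr}\,\mathrm{id}_E=2n^4N$, and $\mathrm{id}_E\in\mathcal N(s)$ forces $s\ge\Gamma^{1/2}/(8\lambda_0C_Y)$.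

**Words.** For real $a$ on $T$ and $Z$ on $U$ put $\partial_aZ=[M_a,Z]$. Then $1_x(\partial_aZ)1_y=(a(x)-a(y))\,1_xZ1_y$, also for real-linear $Z$ since $a$ is real. Each $\partial_a$ is a derivation ($\partial_a(ZZ')=(\partial_aZ)Z'+Z\partial_aZ'$), and $\partial_a\partial_b=\partial_b\partial_a$. For example $\partial_aM_b=0$, and $\partial_aZ=0$ if $Z$ is block diagonal.

**Lemma 10.** Let $\theta\ge1$, $p\le16$, $\|Z_i\|\le\theta$, and let $W_i\in\{Z_i,\ \partial_aZ_i,\ \partial_a\partial_bZ_i\}$ for $i\le p$, where all functions are real and $(6\pi/n)$-Lipschitz and the total number of derivations in $W_1\cdots W_p$ is exactly $5$. Then $|\mathrm{Tr}(W_1\cdots W_p)|\le C\theta^{16}N/n$.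

Proof. Insert $\sum_x1_x=\mathrm{id}$ before every letter. With $x_{p+1}=x_1$, cyclicity of the trace gives
$$\mathrm{Tr}(W_1\cdots W_p)=\sum_{x_1,\dots,x_p\in T}\big(\text{product of 5 differences }a(x_i)-a(x_{i+1})\big)\,\mathrm{Tr}(1_{x_1}Z_11_{x_2}Z_2\cdots1_{x_p}Z_p),$$
where in this formula $x_1,\dots,x_p$ are arbitrary points of $T$. Let $d=\max_j\rho(x_1,x_j)$, attained at $j$. Each difference is at most $\frac{6\pi}n\cdot2d$ in modulus, so terms with $d=0$ vanish. If $d\ge1$, then $j\ge2$, and Lemma 8 applied to the two operators $Z_11_{x_2}\cdots Z_{j-1}$ and $Z_j1_{x_{j+1}}\cdots1_{x_p}Z_p$, with $x=x_1$ and $y=x_j$, bounds the trace by $12N\theta^p(1+d)^{-\beta/2}$. For given $x_1$ and $d$ there are at most $(2d+1)^{4(p-1)}\le(2d+1)^{60}$ choices of $(x_2,\dots,x_p)$. Since $\beta/2=100$, the total is at most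
$$|T|\cdot12N\theta^{16}\sum_{d\ge1}(2d+1)^{60}\Big(\frac{12\pi d}n\Big)^5(1+d)^{-100}\le C|T|N\theta^{16}n^{-5},$$
and $|T|=4n^4$. $\square$

## 6. Assembling $X$

Let $n_0\ge4$ be even and as in Lemma 4, $n_j=n_0+2j$ for $j\ge1$, and $N_0:=1$. Proceed inductively. Given $E_k,N_k$ for $1\le k<j$, choose in this order:

1. $G_j\ge3\kappa$ bounding the type $2$ constants (in the $L_2$-form above) of all $E_k$, $k<j$; these are finite as $\dim E_k<\infty$.
2. $\varepsilon_j\le\min(\frac12,\frac1j)$ with $N_{j-1}^{\varepsilon_j/2}\le2$.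
3. $\Gamma_j\ge\max\big((1+n_j)^{2\beta},\ n_j^{10}G_j^2\big)$.
4. Numbers $b_k$ as in (4.1), with $N_j=b_m>N_{j-1}$.

Let $U_j,\tilde P_j,E_j$ be the resulting block. Put $V=(\bigoplus U_j)_2$, $\mathbf P=\bigoplus\tilde P_j$ (so $\|\mathbf P\|\le\lambda_0$), $X=(\bigoplus E_j)_2$. As $\ell_2$-sums of finite-dimensional spaces, $V$ and $X$ are reflexive, and the norm of $V$ depends only on the moduli of the coordinates. Put $Y_j=(\bigoplus_{k\ne j}E_k)_2$.

**Lemma 11.** For at most $N_j$ vectors, $Y_j$ satisfies the type $2$ inequality with constant $C_{Y_j}=G_j$.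

Proof. The $L_2$-form of the inequality passes to $\ell_2$-sums, since both squared sides add up over the summands. For $k<j$ the constant of $E_k$ is at most $G_j$. For $k>j$ we have $N_j^{\varepsilon_k/2}\le N_{k-1}^{\varepsilon_k/2}\le2$, so by Lemma 6(b) the spaces $U_x$ of the $k$-th block have constant $3\kappa$ for at most $N_j$ vectors, hence so do $U_k$ and its subspace $E_k$; and $3\kappa\le G_j$. $\square$

So the earlier blocks are beaten by making $\Gamma_j$ large, and the later ones look like type $2$ spaces at the size $N_j$.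

## 7. Compressed multipliers of a larger subspace

Fix $j$ and drop it from the notation. Let $F$ be a finite-dimensional real subspace with $E\subset F\subset X$, with a real basis $(f_r)_{r\in J}$, biorthogonal functionals $f_r^*$, and unconditional constant $K\ge1$. We must bound $K$ from below. On a first pass take $F=E$: then all $\mathcal N$-terms below are zero, and we are in the situation of Section 2.

**Step 1: compress to $E$.** This step replaces the multipliers of $F$ by operators on $E$ and records the price. For $c\in\mathbb R^J$ let $M_cf_r=c_rf_r$; by (1.1), $\|M_c\|\le K\|c\|_\infty$. Let $Q$ be the natural norm one projection $X\to E$; then $\|1-Q\|\le1$. Since $E\subset F$, $QF=E$ and $(1-Q)F=F\cap\ker Q=:L\subset Y$. Put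
$$R_c=QM_c|_E:E\to E,\qquad\|R_c\|\le K\|c\|_\infty.$$
Then $R_cR_{c'}=QM_cQM_{c'}|_E=R_{cc'}-QM_c(1-Q)M_{c'}|_E$, and the last operator passes through $L$. Hence, with $\mathcal N$ formed from this $L$ and $Y$,
$$R_{cc'}-R_cR_{c'}\in\mathcal N(K^2\|c\|_\infty\|c'\|_\infty),\qquad N_\delta:=1-R_\delta^2\in\mathcal N(K^2)\quad(\delta\in\{\pm1\}^J).\tag{7.1}$$

**Step 2: hats.** This step defines almost commuting substitutes for position operators. For real $a$ on $T$ with $|a|\le1$ let $T_a=\tilde PM_a|_E$, $\|T_a\|\le\lambda_0$. Put $c_r^a=f_r^*(T_aQf_r)$. The coordinate projections $f_r^*(\cdot)f_r$ have norm at most $K$, so $|c_r^a|\le K\lambda_0$. On $F$, $\mathbb E_\delta M_\delta(T_aQ)M_\delta=M_{c^a}$, the diagonal part. Compressing to $E$,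
$$\hat a:=R_{c^a}=\mathbb E_\delta R_\delta T_aR_\delta,\qquad\Delta_a:=T_a-\hat a=\mathbb E_\delta[T_a,R_\delta]R_\delta+\mathbb E_\delta T_aN_\delta.\tag{7.2}$$
The second formula is the identity $[T_a,R]R+T_a(1-R^2)=T_a-RT_aR$. The term $\mathbb E_\delta T_aN_\delta$ lies in $\mathcal N(\lambda_0K^2)$.

**Step 3: commutators.** This step shows that hats commute up to $\mathcal N$, and expands mixed commutators. By (7.1), both $\hat a\hat b$ and $\hat b\hat a$ differ from $R_{c^ac^b}$ by elements of $\mathcal N(K^4\lambda_0^2)$, so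
$$[\hat a,\hat b]\in\mathcal N(2K^4\lambda_0^2).\tag{7.3}$$
Inserting $\hat b=T_b-\Delta_b$ and (7.2),
$$[T_a,\hat b]=[T_a,T_b]-\mathbb E_\delta\big([T_a,[T_b,R_\delta]]R_\delta+[T_b,R_\delta][T_a,R_\delta]\big)-\mathbb E_\delta[T_a,T_bN_\delta],\tag{7.4}$$
and the last term lies in $\mathcal N(2\lambda_0^2K^2)$.

**Step 4: pass to $U$.** Lemma 10 is about operators on $U$, so this step rewrites commutators on $E$ as words on $U$. For $Z$ on $E$ let $\tilde Z=Z\tilde P:U\to E\subset U$. Then $\tilde Z=\tilde P\tilde Z\tilde P$, $\widetilde{Z_1Z_2}=\tilde Z_1\tilde Z_2$, $\mathrm{Tr}_EZ=\mathrm{Tr}_U\tilde Z$, and $\tilde T_a=\tilde PM_a\tilde P$. Put $\theta=\lambda_0K$; then $\|\tilde R_\delta\|,\|\tilde P\|\le\theta$. Write $R=R_\delta$. For any $Z$ on $E$,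
$$\widetilde{[T_a,Z]}=\tilde PM_a\tilde Z-\tilde ZM_a\tilde P=\tilde P(\partial_a\tilde Z)\tilde P.\tag{7.5}$$
With $Z=R$ this is $\widetilde{[T_a,R]}=\tilde P(\partial_a\tilde R)\tilde P$. With $Z=[T_b,R]$ and the product rule,
$$\widetilde{[T_a,[T_b,R]]}=\tilde P\big\{(\partial_a\tilde P)(\partial_b\tilde R)\tilde P+\tilde P(\partial_a\partial_b\tilde R)\tilde P+\tilde P(\partial_b\tilde R)(\partial_a\tilde P)\big\}\tilde P.\tag{7.6}$$
With $Z=T_b$ we claim
$$\widetilde{[T_a,T_b]}=\tilde P\big\{(\partial_a\tilde P)(\partial_b\tilde P)-(\partial_b\tilde P)(\partial_a\tilde P)\big\}\tilde P.\tag{7.7}$$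
First, $\partial_a\tilde P=\partial_a(\tilde P^2)=(\partial_a\tilde P)\tilde P+\tilde P\partial_a\tilde P$; multiplying by $\tilde P$ on both sides gives $\tilde P(\partial_a\tilde P)\tilde P=0$. By (7.5) and $\partial_aM_b=0$,
$$\widetilde{[T_a,T_b]}=\tilde P\,\partial_a(\tilde PM_b\tilde P)\,\tilde P=\tilde P(\partial_a\tilde P)M_b\tilde P+\tilde PM_b(\partial_a\tilde P)\tilde P.$$
Insert $M_b\tilde P=\tilde PM_b+\partial_b\tilde P$ in the first term and $\tilde PM_b=M_b\tilde P-\partial_b\tilde P$ in the second. The terms containing $\tilde P(\partial_a\tilde P)\tilde P$ vanish, and $\tilde P(\partial_a\tilde P)(\partial_b\tilde P)-(\partial_b\tilde P)(\partial_a\tilde P)\tilde P$ remains. Multiplying by $\tilde P$ on both sides, which does not change $\widetilde{[T_a,T_b]}$, gives (7.7).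

**Step 5: main parts and sizes.** This step separates what Lemma 10 will handle from what Lemma 9 will handle. Call *main part* of $\Delta_a$, $[T_a,T_b]$, $[T_a,\hat b]$, $[\hat a,\hat b]$ what remains after removal of the $\mathcal N$-terms in (7.2)–(7.4). So $[T_a,T_b]$ has no $\mathcal N$-part, and $[\hat a,\hat b]$ has main part $0$. Using $\tilde P^2=\tilde P$ and $\tilde P\tilde R=\tilde R=\tilde R\tilde P$, the main parts become after $\tilde{\ }$:

- for $\Delta_a$: the average of $\tilde P(\partial_a\tilde R)\tilde R$, of length $3$ with exactly one derivation;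
- for $[T_a,T_b]$: the two words in (7.7), of length $4$ with exactly two derivations;
- for $[T_a,\hat b]$, and likewise $[\hat b,T_a]$: in addition, with signs, averages of $\tilde P(\partial_a\tilde P)(\partial_b\tilde R)\tilde R$, $\tilde P(\partial_a\partial_b\tilde R)\tilde R$, $\tilde P(\partial_b\tilde R)(\partial_a\tilde P)\tilde R$ and $\tilde P(\partial_b\tilde R)\tilde P(\partial_a\tilde R)\tilde P$, of length at most $5$ with exactly two derivations.

As for norms, $\|T_a\|\le\theta$, $\|\hat a\|\le K^2\lambda_0\le\theta^2$, $\|\Delta_a\|\le2\theta^2$, and all commutators among the $T$'s and hats have norm at most $2\theta^4$. All $\mathcal N$-parts lie in $\mathcal N(2\theta^4)$, so they have norm at most $2\theta^4$, and all main parts have norm at most $4\theta^4$.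

## 8. An alternating trace of five position operators

For operators $X_0,\dots,X_4$ on $E$ put
$$\nu(X_0,\dots,X_4)=\mathrm{Tr}\big(X_0\,s_4(X_1,\dots,X_4)\big),\qquad s_4=\sum_{\sigma\in S_4}\mathrm{sgn}(\sigma)X_{\sigma1}X_{\sigma2}X_{\sigma3}X_{\sigma4}.$$
Cyclic permutations of five letters are even and the trace is cyclic, so in $\sum_{\sigma\in S_5}\mathrm{sgn}(\sigma)\mathrm{Tr}(X_{\sigma0}\cdots X_{\sigma4})$ we may rotate $X_0$ to the front of every term; hence $\nu$ is $\frac15$ of that sum, and it is multilinear over $\mathbb R$ and alternating. With $A\circ B=AB+BA$,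
$$s_4=[X_1,X_2]\circ[X_3,X_4]-[X_1,X_3]\circ[X_2,X_4]+[X_1,X_4]\circ[X_2,X_3]:\tag{8.1}$$
expanding the right side produces each of the $24$ orderings once, and the signs agree, since $1234$, $3412$, $1423$, $2314$ are even, $1324$, $2413$ are odd, and swapping inside a commutator changes both signs. In particular $\nu$ vanishes if $X_1,\dots,X_4$ commute.

**Step 6: lower bound.** This step computes $\nu$ on five position operators. Take $a,b,c$ from Lemma 4 and, for $(x,x')\in T_1\times T_1=T$, put
$$a_0=c(x)c(x'),\quad a_1=a(x),\quad a_2=b(x),\quad a_3=a(x'),\quad a_4=b(x').$$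
These are real, bounded by $1$ and $(6\pi/n)$-Lipschitz. On $E=P_1\mathbb C^{T_1}\otimes P_1\mathbb C^{T_1}\otimes\mathbb C^N$ we have $T_{a_0}=T_c\otimes T_c\otimes1$, $T_{a_1}=T_a\otimes1\otimes1$, $T_{a_2}=T_b\otimes1\otimes1$, $T_{a_3}=1\otimes T_a\otimes1$, $T_{a_4}=1\otimes T_b\otimes1$. Operators in different factors commute, so in (8.1) only the first product survives and $s_4(T_{a_1},\dots,T_{a_4})=2[T_a,T_b]\otimes[T_a,T_b]\otimes1$. With $\tau=\tau(c,a,b)$ this gives $\nu(T_{a_0},\dots,T_{a_4})=2\,\mathrm{Re}(2N\tau^2)$. As $\tau\in i\mathbb R$, $\tau^2=-|\tau|^2$ is real, and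
$$|\nu(T_{a_0},\dots,T_{a_4})|=4N|\tau|^2\ge4N.\tag{8.2}$$

**Step 7: upper bound.** This step replaces the $T$'s by hats one at a time. By multilinearity
$$\nu(T_{a_0},\dots,T_{a_4})=\sum_{k=0}^4\nu(\hat a_0,\dots,\hat a_{k-1},\Delta_{a_k},T_{a_{k+1}},\dots,T_{a_4})+\nu(\hat a_0,\dots,\hat a_4).$$
In the $k$-th term move $\Delta_{a_k}$ to the first place, at the cost of a sign. By (8.1) the term is a sum of six terms $\pm\mathrm{Tr}(\Delta_{a_k}[X,X'][X'',X'''])$, where $X,\dots,X'''$ are the other four operators, each a $T_{a_i}$ or a hat $\hat a_i$. Write the three factors as $B_i=\mathsf m_i+\mathsf n_i$, main part plus $\mathcal N$-part. Then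
$$B_1B_2B_3=\mathsf m_1\mathsf m_2\mathsf m_3+\mathsf m_1\mathsf m_2\mathsf n_3+\mathsf m_1\mathsf n_2B_3+\mathsf n_1B_2B_3.$$
After $\tilde{\ }$, the first product is an average over independent choices of $\delta$ (one for each factor) of a sum of boundedly many signed words in $\tilde P$ and $\tilde R_\delta$'s, of length at most $3+5+5=13$, with exactly $1+2+2=5$ derivations. By Lemma 10 its trace is at most $C\theta^{16}N/n$ in modulus. Each of the other three products has one $\mathcal N$-part and two factors of norm at most $4\theta^4$, so their sum lies in $\mathcal N(3\cdot2\theta^4(4\theta^4)^2)=\mathcal N(96\,\theta^{12})$. By Lemma 9, with $\lambda_0\le\theta$, it contributes at most $C\theta^{16}C_YN|T|\Gamma^{-1/2}$. Finally, by (7.3) and (8.1), $\nu(\hat a_0,\dots,\hat a_4)$ is the trace of an operator in $\mathcal N(6\cdot\theta^2\cdot2\theta^4\cdot2\theta^4)$ and has the same bound.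

**Step 8: conclusion.** This step compares the two bounds. With $|T|=4n^4$ and (8.2),
$$4N\le C\,\theta^{16}N\Big(\frac1n+n^4C_Y\Gamma^{-1/2}\Big).\tag{8.3}$$
By Lemma 11, $C_Y=G$, and by construction $\Gamma\ge n^{10}G^2$; so $n^4C_Y\Gamma^{-1/2}\le\frac1n$ and $4\le2C(\lambda_0K)^{16}/n$. Hence $K\ge c\,n^{1/16}$ with $c>0$ absolute. This holds for every real basis of $F$, so $ub_{\mathbb R}(F)\ge c\,n_j^{1/16}$, and $n_j\to\infty$. With Lemma 7 and Section 6, Theorem A is proved. $\blacksquare$

## 9. Type, cotype and lattice structure of $X$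

**Theorem B.** The space $X$ of Theorem A moreover satisfies:

1. $X$ is reflexive, has an unconditional finite-dimensional decomposition $(E_j)$, has cotype $2$ and type $p$ for every $p<2$, and is complemented in a reflexive space $V$ with $1$-unconditional basis; $V$ also has cotype $2$.
2. $X$ has no unconditional basis and is not isomorphic to a Banach lattice (real or complex). Hence complemented subspaces of spaces with an unconditional basis need not have an unconditional basis, nor DPR l.u.st.
3. The $E_j$ are $\lambda_0$-complemented in spaces with $1$-unconditional bases, while $ub(E_j)\ge c\,n_j^{1/16}\to\infty$ for an absolute $c>0$.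

Type $2$ cannot be added in part 1: by Kwapień's theorem, type $2$ and cotype $2$ would make $X$ isomorphic to a Hilbert space, which has DPR l.u.st.

**Proof of part 1, type.** Only type and cotype are left to prove. Let $1\le p<2$ and $2-\varepsilon_j\ge p$, which holds for all but finitely many $j$ as $\varepsilon_j\le\frac1j$. Let $v_i=a_iu_i\in U_x$, where $x$ is a point of the $j$-th block, with $a_i\ge0$, $\|u_i\|\le1$, $\sum a_i^p=1$. By (4.4) and Lemma 5(iii), $\mathbb E\Phi_x(\sum\varepsilon_iv_i)\le\sum a_i^{2-\varepsilon_j}\le1$, so $\mathbb E\|\sum\varepsilon_iv_i\|\le2$. By Kahane all these $U_x$ have type $p$ in the $L_2$-form with constant $2\kappa$. The property passes to $\ell_2$-sums by Minkowski's inequality in $\ell_{2/p}$,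
$$\sum_x\Big(\sum_i\|v_i^x\|^p\Big)^{2/p}\le\Big(\sum_i\Big(\sum_x\|v_i^x\|^2\Big)^{p/2}\Big)^{2/p},$$
and to subspaces. The finitely many remaining $E_j$ are finite-dimensional, and adding them changes only the constant.

**Proof of part 1, cotype 2.** Let $v_i\in U_x$. By Kahane's inequality for scalars, pointwise $\mathbb E|\sum\varepsilon_iv_i|\ge\kappa^{-1}(\sum|v_i|^2)^{1/2}$, so
$$\mathbb E\Big\|\sum\varepsilon_iv_i\Big\|\ge\Big\|\mathbb E\Big|\sum\varepsilon_iv_i\Big|\Big\|\ge\kappa^{-1}\Big\|\Big(\sum|v_i|^2\Big)^{1/2}\Big\|.$$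
It suffices to show $\sum\|v_i\|^2\le\frac92\|(\sum|v_i|^2)^{1/2}\|^2$. Let the norm on the right be at most $1$, and put $\chi=\varphi_x(\sqrt\cdot)$, $u_i=|v_i|^2$, $\mathsf W=\sum_iu_i$, $g=\chi(\mathsf W)/\mathsf W$ (and $g=0$ where $\mathsf W=0$), $r_i=\sum_zu_i(z)g(z)$. Then $\sum_ir_i=\sum_z\chi(\mathsf W(z))\le1$, and $r_i=0$ only if $v_i=0$. Since $\chi$ is increasing and concave with $\chi(0)=0$, $\chi(s)\le(1+s/\mathsf W)\chi(\mathsf W)$ where $\mathsf W>0$ (use monotonicity for $s\le\mathsf W$ and concavity for $s\ge\mathsf W$). So, for $r_i>0$,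
$$\Phi_x\Big(\frac{v_i}{\sqrt{2r_i}}\Big)=\sum_z\chi\Big(\frac{u_i}{2r_i}\Big)\le\sum_z\chi(\mathsf W)+\frac1{2r_i}\sum_zu_ig\le\frac32.$$
By convexity $\|v_i\|\le\frac32\sqrt{2r_i}$, and summing, $\sum\|v_i\|^2\le\frac92\sum r_i\le\frac92$. So all $U_x$ have cotype $2$ with a uniform constant, also in the $L_2$-form; $\ell_2$-sums and subspaces inherit it. This covers $V$ and $X$.

**Proof of part 2.** Suppose first that $X$, as a real space, is isomorphic to a real Banach lattice $\mathcal L$. The plan is to show that $\mathcal L$ has DPR l.u.st. Now $\mathcal L$ is reflexive, hence Dedekind complete. Let $E'\subset\mathcal L$ have basis $x_1,\dots,x_d$, let $x_i^*\in\mathcal L^*$ be biorthogonal to $(x_i)$, and $e=\sum|x_i|$. By Freudenthal's spectral theorem, and a common refinement of finitely many decompositions of $e$, for each $\eta>0$ there are pairwise disjoint nonzero components $e_1,\dots,e_r$ of $e$ and $y_i\in F_0=\mathrm{span}(e_k)$ with $|x_i-y_i|\le\eta e$. Let $A=\mathrm{id}-\sum_ix_i^*\otimes(x_i-y_i)$.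 Then $Ax_i=y_i$, and $\|A-\mathrm{id}\|\le\eta\|e\|\sum\|x_i^*\|\le\frac13$ for $\eta$ small. So $B=A^{-1}$ satisfies $By_i=x_i$ and $\|B\|\|B^{-1}\|\le\frac32\cdot\frac43=2$. The $e_k$ are disjoint, so $|\sum\pm a_ke_k|=\sum|a_k|e_k$ and they form a $1$-unconditional basis of $F_0$. Hence $F=B(F_0)\supset E'$ has $ub(F)\le2$. Thus $\mathcal L$, and so $X$, would have real DPR l.u.st., contradicting Theorem A.

The other cases reduce to this one. A complex Banach lattice $\mathcal L_{\mathbb C}$ is, as a real space, isomorphic to the real Banach lattice $\mathcal L\oplus_\infty\mathcal L$, because $\max(|x|,|y|)\le|x+iy|\le|x|+|y|$. A real space with an unconditional basis is a Banach lattice in an equivalent norm. A complex unconditional basis $(f_r)$ yields the real unconditional basis $(f_r,if_r)$, by the argument for (1.3) applied to finite sums.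

**Proof of part 3.** $E_j$ is the range of $\tilde P_j$ on $U_j$, and $\|\tilde P_j\|\le\lambda_0$. Take $F=E_j$ in Theorem A; over $\mathbb C$ use (1.3). $\square$

## 10. Complemented subspaces of spaces with DPR l.u.st.

**Theorem C.** For a Banach space $Z$ the following are equivalent: (a) $Z$ has l.u.st.; (b) $Z\oplus c_0$ has DPR l.u.st.; (c) $Z$ is isomorphic to a complemented subspace of a space with DPR l.u.st. Thus l.u.st. is exactly the closure of DPR l.u.st. under passing to complemented subspaces, and by Theorem A this closure is strictly larger.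

Proof. **(a)⇒(b).** We first show that $Z\oplus_\infty c_0$ has l.u.st. and then quote. The case $Z=\{0\}$ is Test 2 for $c_0$. Otherwise, a finite-dimensional subspace lies in some $E_1\oplus E_2$ with $E_1\subset Z$, $E_2\subset c_0$ finite-dimensional and nonzero. By (a), and by Proposition 2 with $\mathbf P=\mathrm{id}$ for $c_0$, both inclusions factor, $v_iu_i:E_i\to U_i\to\cdot\,$, with a common constant $\lambda$. Normalize as in Test 4: $\|u_i\|\le1$, $\|v_i\|\le\lambda$, $ub(U_i)\le\lambda$. Then $u_1\oplus u_2$ and $v_1\oplus v_2$ factor the inclusion of $E_1\oplus E_2$ through $U_1\oplus_\infty U_2$. Sign changes act separately on the two summands, so $ub(U_1\oplus_\infty U_2)\le\lambda$, and the constant is at most $\lambda^2$. The space $Z\oplus_\infty c_0$ contains $c_0$, so it has no finite cotype, and the result of Figiel, Johnson and Tzafriri quoted in Section 1 gives DPR l.u.st.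

**(b)⇒(c).** $Z$ is complemented in $Z\oplus c_0$.

**(c)⇒(a).** The larger space has l.u.st., since DPR l.u.st. implies it. If $\Pi$ is the projection onto the copy of $Z$ and $vu$ factors the inclusion of a subspace $E$ of this copy into the larger space, then $(\Pi v)u$ factors the inclusion of $E$ into the copy of $Z$, and the constant grows at most by the factor $\|\Pi\|$. Finally, l.u.st. is an isomorphic invariant.

The last sentence of the theorem restates the equivalence of (a) and (c), together with the space $X$ of Theorem A, which has l.u.st. but not DPR l.u.st. $\square$
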